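\title{Critically h-imperfect claw-free graphs}

\begin{abstract}
A graph is h-perfect if its stable set polytope is described by the nonnegativity, clique and odd circuit inequalities. We determine all critically h-imperfect claw-free graphs: they are the odd antiholes of length at least $7$, the $5$-wheel, the square of the $10$-circuit, and the line graphs other than $K_4$ of the thetas with two odd paths and one even path. In particular, every critically h-imperfect claw-free graph with clique number at least $4$ is an odd antihole and is therefore partitionable, which proves a conjecture on these graphs. The proof is an induction with two reductions: an odd hole whose inequality is tight is contracted, and when no such inequality is tight a vertex of an odd hole is split in two.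
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple; multigraphs (without loops) occur only as the objects whose line graphs we take. For a graph $G$, let $\alpha(G)$ be the largest size of a stable set and $\omega(G)$ the largest size of a clique. For $x\in\mathbb{R}^{V(G)}$ and $U\subseteq V(G)$ we write $x(U)=\sum_{u\in U}x_u$, and $\chi^U$ is the incidence vector of $U$. The \emph{stable set polytope} $\mathrm{STAB}(G)$ is the convex hull of the vectors $\chi^S$ with $S$ stable.

Which linear inequalities describe $\mathrm{STAB}(G)$? A stable set meets a clique at most once, so $\mathrm{STAB}(G)$ lies in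
\[
\mathrm{QSTAB}(G)=\{x\ge 0:\ x(K)\le 1 \text{ for every clique } K \text{ of } G\}.
\]
For perfect graphs the two polytopes coincide (Theorem~\ref{thm:perfect} below). For the circuit $C_5$ they do not: the vector with all entries $\frac12$ satisfies the clique inequalities and has sum $\frac52$, while a stable set has at most two vertices. This failure is repaired by one more family of inequalities. A stable set meets an odd circuit $C$ in at most $\lfloor |V(C)|/2\rfloor$ vertices, so $\mathrm{STAB}(G)$ lies in the polytope $\mathrm{HSTAB}(G)$ of all $x\in\mathrm{QSTAB}(G)$ with
\[
x(V(C))\le \lfloor |V(C)|/2\rfloor\quad\text{for every odd circuit } C \text{ of } G .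
\]
The graph $G$ is \emph{h-perfect} if $\mathrm{STAB}(G)=\mathrm{HSTAB}(G)$, and \emph{h-imperfect} otherwise. Induced subgraphs of h-perfect graphs are h-perfect (Lemma~\ref{lem:hereditary}), so h-perfection is governed by the minimal obstructions: a graph is \emph{critically h-imperfect} if it is h-imperfect and all its proper induced subgraphs are h-perfect.

The cheapest certificate of h-imperfection is a count of vertices.

\begin{lemma}\label{lem:count}
If $\omega(G)\ge 3$ and $|V(G)|>\alpha(G)\,\omega(G)$, then $G$ is h-imperfect.
\end{lemma}

\begin{proof}
Let $x$ have all entries $1/\omega(G)$. The clique inequalities hold, and an odd circuit of length $m\ge3$ receives at most $\frac m3\le\frac{m-1}2$. So $x\in\mathrm{HSTAB}(G)$. But $x(V(G))>\alpha(G)$, whereas every point $y$ of $\mathrm{STAB}(G)$ satisfies $y(V(G))\le\alpha(G)$.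
\end{proof}

A graph $G$ with $\alpha=\alpha(G)$ and $\omega=\omega(G)$ is \emph{partitionable} if $|V(G)|=\alpha\omega+1$ and, for every vertex $v$, the vertex set of $G-v$ can be partitioned into $\alpha$ cliques of size $\omega$ and also into $\omega$ stable sets of size $\alpha$. Such a graph exceeds the bound of Lemma~\ref{lem:count} by a single vertex, whichever vertex one chooses to blame. Odd circuits of length at least $5$ are partitionable with $\omega=2$, and the odd circuit inequalities take care of them; every partitionable graph with $\omega\ge3$ is h-imperfect. One may ask whether, conversely, critical h-imperfection always has this form. A graph is \emph{claw-free} if it has no induced subgraph isomorphic to the claw $K_{1,3}$. The following is Conjecture~5.1.9 of \cite{Source}.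

\begin{quote}
\emph{Every critically h-imperfect claw-free graph with $\omega\ge4$ is partitionable.}
\end{quote}

It is known that the odd antiholes $\overline{C_{2k+1}}$ with $k\ge4$ are the only critically h-imperfect claw-free partitionable graphs with $\omega\ge4$, so the conjecture predicts that nothing else occurs when $\omega\ge 4$. (We do not use this fact.)

Line graphs suggest why the condition on $\omega$ is there. The \emph{line graph} of a multigraph $M$ is the simple graph whose vertices are the edges of $M$, two being adjacent if they share an end. It is claw-free, since among three edges meeting a given edge two meet it at the same end, and its stable sets are the matchings of $M$. If $U$ is a set of nodes of odd size, a matching has at most $\frac{|U|-1}2$ edges inside $U$. For the edges of an odd cycle this is an odd circuit inequality. Attaching a path of odd length to two nodes of an odd cycle keeps the number of nodes odd and produces a new inequality of this kind, and we shall see that it is not implied by the others. The resulting multigraphs have maximum degree $3$, and, apart from one degenerate case, their line graphs have $\omega=3$. So one expects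 many obstructions with $\omega=3$ that have nothing to do with counting, and one may hope that they disappear for larger $\omega$. This is what happens.

A \emph{hole} is an induced circuit of length at least $4$, an \emph{odd hole} is a hole of odd length, and an \emph{odd antihole} is the complement of an odd hole. ``Contains'' always means ``contains as an induced subgraph'', and $u\sim v$ means that $u$ and $v$ are adjacent. The \emph{$5$-wheel} $W_5$ consists of a hole of length $5$ (the rim) and a vertex adjacent to all of it (the hub). The graph $C_{10}^2$ has vertex set $\mathbb{Z}_{10}$, with $i\sim j$ if and only if $i-j\in\{\pm1,\pm2\}$. A \emph{theta} is a multigraph formed by two nodes $s,t$ joined by three internally disjoint paths. For $a,b\ge1$ odd and $c\ge2$ even, $\theta(a,b,c)$ is the theta whose paths have $a$, $b$, $c$ edges, and $\Lambda(a,b,c)$ is its line graph. The case $(a,b,c)=(1,1,2)$ gives $K_4$ and is always excluded. Let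
\begin{align*}
\mathcal{F}={}&\{\overline{C_{2k+1}}:k\ge3\}\ \cup\ \{W_5,\ C_{10}^2\}\\
&\cup\ \{\Lambda(a,b,c): a,b\ge1 \text{ odd},\ c\ge2\text{ even},\ (a,b,c)\ne(1,1,2)\}.
\end{align*}

\begin{theorem}\label{thm:A}
Every claw-free graph containing no member of $\mathcal{F}$ is h-perfect.
\end{theorem}

\begin{theorem}\label{thm:B}
Every critically h-imperfect claw-free graph with $\omega\ge4$ is partitionable; in fact it is $\overline{C_{2k+1}}$ for some $k\ge4$.
\end{theorem}

\begin{theorem}\label{thm:C}
The critically h-imperfect claw-free graphs are exactly the members of $\mathcal{F}$. A claw-free graph is h-perfect if and only if it contains no member of $\mathcal{F}$. The hypothesis $\omega\ge4$ in Theorem~\ref{thm:B} cannot be weakened to $\omega\ge3$.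
\end{theorem}

Theorem~\ref{thm:B} proves the conjecture. It follows quickly from Theorem~\ref{thm:A}, whose proof takes most of the paper. Section~\ref{sec:pentagon} shows its two reductions on the pentagon; Sections~\ref{sec:attach}--\ref{sec:contract} develop them in general, and Section~\ref{sec:proofA} assembles them. Each part of $\mathcal{F}$ has its own role. Excluding $W_5$ and the graphs $\Lambda(a,b,c)$ makes the neighborhood of an odd hole look like part of a line graph (Section~\ref{sec:attach}). Excluding $C_{10}^2$ provides a vertex that can be split (Section~\ref{sec:split}). Excluding the odd antiholes is needed for graphs without an odd hole, where the induction starts.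

\section{Tools}\label{sec:tools}

Two disjoint vertex sets are \emph{complete} to each other if all pairs between them are edges, and \emph{anticomplete} if none is. We often identify a hole with its vertex set.

\paragraph{Polytopes.} A polytope is the convex hull of its vertices, and a vertex that is written as a convex combination, with positive weights, of points of the polytope equals each of these points. The polytope $\mathrm{HSTAB}(G)$ is bounded because single vertices are cliques. A point of $\mathrm{STAB}(G)$ is a combination $\sum_S\lambda_S\chi^S$ over stable sets $S$, with weights $\lambda_S\ge0$ of sum $1$. If $K$ is a clique, the sets $S$ meeting $K$ have total weight $x(K)$, since each meets $K$ once. Given a subfamily of total weight $W$ and a number $0\le\gamma\le W$, a \emph{portion of weight $\gamma$} of the subfamily is obtained, when $W>0$, by splitting each of its terms as $\lambda_S=\frac{\gamma}{W}\lambda_S+(1-\frac{\gamma}{W})\lambda_S$ and taking the first parts.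

\paragraph{Perfect graphs.} A graph is \emph{perfect} if each of its induced subgraphs $H$ can be colored with $\omega(H)$ colors. We use two results.

\begin{theorem}\label{thm:perfect}
\begin{enumerate}
\item[(i)] A graph containing no odd hole and no odd antihole is perfect \textup{(}Parthasarathy and Ravindra \cite{PR} for claw-free graphs; Chudnovsky, Robertson, Seymour and Thomas \cite{CRST} in general\textup{)}.
\item[(ii)] If $G$ is perfect, then $\mathrm{STAB}(G)=\mathrm{QSTAB}(G)$ \textup{(}Fulkerson, Lov\'asz; Chv\'atal \cite{Chvatal}\textup{)}.
\end{enumerate}
\end{theorem}

\paragraph{Three lemmas on h-perfection.}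

\begin{lemma}\label{lem:holes}
A point $x\in\mathrm{QSTAB}(G)$ lies in $\mathrm{HSTAB}(G)$ if and only if $x(C)\le\frac{|C|-1}{2}$ for every odd hole $C$.
\end{lemma}

\begin{proof}
Assume the inequalities for odd holes. We prove them for all odd circuits $C$ by induction on the length. A triangle is a clique, and an induced odd circuit of length at least $5$ is an odd hole. Let $C$ have length at least $5$ and a chord. The ends of the chord divide $C$ into two paths, one with an even and one with an odd number of edges. The chord and the even path form a shorter odd circuit $C_1$. The vertices of $C$ not on $C_1$ are the interior vertices of the odd path; their number is even and they are consecutive, so they are covered by $\frac{|C|-|C_1|}{2}$ disjoint edges, each of weight at most $1$. Hence $x(C)\le\frac{|C_1|-1}2+\frac{|C|-|C_1|}2=\frac{|C|-1}2$.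
\end{proof}

\begin{lemma}\label{lem:hereditary}
Every induced subgraph $H$ of an h-perfect graph $G$ is h-perfect.
\end{lemma}

\begin{proof}
Let $y\in\mathrm{HSTAB}(H)$ and extend $y$ by $0$ to $V(G)$. A clique $K$ of $G$ has $y(K)=y(K\cap V(H))\le1$. If an odd circuit $C$ of $G$ has a vertex $v\notin V(H)$, then $y_v=0$ and the path $C-v$ is covered by $\frac{|C|-1}2$ disjoint edges, so $y(C)\le\frac{|C|-1}2$. Thus $y\in\mathrm{HSTAB}(G)=\mathrm{STAB}(G)$. A stable set that occurs with positive weight in an expression of $y$ avoids the vertices where $y$ vanishes, so it lies in $V(H)$.
\end{proof}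

A vertex is \emph{simplicial} if its neighbors form a clique. A simplicial vertex lies in no hole, since its two neighbors on the hole would be nonadjacent.

\begin{lemma}\label{lem:simplicial}
If $v$ is a simplicial vertex of $H$ and $H-v$ is h-perfect, then $H$ is h-perfect.
\end{lemma}

\begin{proof}
Let $Y=N(v)$ and $y\in\mathrm{HSTAB}(H)$. The restriction of $y$ to $H-v$ lies in $\mathrm{HSTAB}(H-v)$, so it is a convex combination of stable sets of $H-v$. Those meeting $Y$ have total weight $y(Y)\le1-y_v$, because $Y\cup\{v\}$ is a clique. The others have total weight at least $y_v$; add $v$ to a portion of them of weight $y_v$.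
\end{proof}

\paragraph{Line graphs.} We say \emph{node}, \emph{edge} and \emph{cycle} for a multigraph $M$, and \emph{vertex} and \emph{hole} for its line graph $L$. Induced subgraphs of $L$ are the line graphs of the multigraphs obtained from $M$ by deleting edges. The \emph{star} of a node is the set of edges at it.

\begin{lemma}\label{lem:line}
The holes of $L$ are the edge sets of the cycles of $M$ with at least four edges. A clique of $L$ is contained in a star, or its edges lie within three nodes and include a triangle of $M$.
\end{lemma}

\begin{proof}
The edges of a cycle of length at least $4$ induce a hole. Conversely, let $e_1,\dots,e_h$ be a hole, $h\ge4$. Consecutive edges $e_i,e_{i+1}$ share a node $\mu_i$, and no three of the edges share a node since a hole has no triangle. So the $\mu_i$ are distinct, $e_i$ joins $\mu_{i-1}$ to $\mu_i$, and the edges form a cycle. For cliques, take pairwise meeting edges with no common node. Two of them are not parallel, say $\mu\mu'$ and $\mu\mu''$. An edge of the clique avoiding $\mu$ must join $\mu'$ to $\mu''$, and an edge meeting all three sides of this triangle has both ends on it.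
\end{proof}

\section{The members of $\mathcal{F}$}\label{sec:obstructions}

We record the properties of the obstructions that are used later. In $C_{10}^2$ the neighbors of $i$ induce the path
\begin{equation}\label{eq:C10}
i-2,\ \ i-1,\ \ i+1,\ \ i+2 ,
\end{equation}
since among these four vertices the differences $1,2,1$ of consecutive terms give edges and the differences $3,3,4$ do not.

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(a)] For $k\ge3$ the antihole $\overline{C_{2k+1}}$ has $\alpha=2$ and $\omega=k$, is regular of degree $2k-2$, and contains no odd hole.
\item[(b)] The graphs $W_5$, $C_{10}^2$ and $\Lambda(a,b,c)$ in $\mathcal{F}$ have $\omega=3$.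
\item[(c)] Let $\Lambda(a,b,c)\in\mathcal{F}$. If $1\in\{a,b\}$, it has an odd hole and a vertex outside the hole with at least three neighbors on it. If $a,b\ge3$, it has two distinct odd holes with at least two common vertices.
\item[(d)] Every member of $\mathcal{F}$ is claw-free and has at least six vertices.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Stable sets and cliques of $\overline{C_{2k+1}}$ are cliques and stable sets of $C_{2k+1}$. A hole of length $5$ is self-complementary, so it would give an induced $C_5$ in $C_{2k+1}$, which is impossible for $k\ge3$. Longer odd holes contain a stable set of size $3$.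

(b) In $W_5$ a largest clique is the hub with a rim edge. In $C_{10}^2$ a largest clique through $i$ consists of $i$ and an edge of the path \eqref{eq:C10}. In $\Lambda(a,b,c)$ the stars have at most three edges, and those of $s$ and $t$ have three. A triangle of $\theta(a,b,c)$ consists of an edge $st$ and the even path, with $c=2$; its three nodes span no fourth edge, because $(a,b,c)\ne(1,1,2)$. Now apply Lemma~\ref{lem:line}.

(c) The roles of $a$ and $b$ are symmetric. If $a=1$, the cycle with $b+c\ge5$ edges gives an odd hole. The remaining edge $st$ meets the first and the last edge of the even path, and at least one edge of the path of length $b$. If $a,b\ge3$, the cycles with $a+c$ and $b+c$ edges give odd holes sharing the $c\ge2$ edges of the even path.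

(d) A claw needs three pairwise nonadjacent neighbors of a vertex. Antiholes and $W_5$ have $\alpha=2$, the path \eqref{eq:C10} has no stable set of size $3$, and line graphs are claw-free. Finally $\Lambda(a,b,c)$ has $a+b+c$ vertices, an even number that equals $4$ only in the excluded case.
\end{proof}

\begin{proposition}\label{prop:imperfect}
Every member of $\mathcal{F}$ is h-imperfect.
\end{proposition}

\begin{proof}
For $\overline{C_{2k+1}}$ with $k\ge3$ we have $2k+1>2k=\alpha\omega$. In $C_{10}^2$ cyclically consecutive elements of a stable set differ by at least $3$, so $\alpha=3$ and $10>9=\alpha\omega$. Both are h-imperfect by Lemma~\ref{lem:count}.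

For $W_5$, the vector with all entries $\frac13$ is in $\mathrm{HSTAB}$, as in the proof of Lemma~\ref{lem:count}. A stable set is the hub alone or at most two rim vertices, so $2x_{\mathrm{hub}}+x(\mathrm{rim})\le2$ holds on $\mathrm{STAB}(W_5)$, and our vector gives $\frac23+\frac53>2$.

For $\Lambda(a,b,c)$ put $n=a+b+c$. The theta has $n-1$ nodes, an odd number, so a matching has at most $\frac{n}{2}-1$ edges and $x(V)\le\frac n2-1$ holds on $\mathrm{STAB}$. To violate this inequality we give the value $\frac13$ to all edges at $s$ and $t$, and we alternate along the paths. On the two odd paths take $\frac13,\frac23,\frac13,\dots,\frac13$; a path with $a$ edges gets $\frac{a+1}{2}\cdot\frac13+\frac{a-1}2\cdot\frac23=\frac a2-\frac16$. On the even path take the same pattern on the first $c-1$ edges and $\frac13$ on the last one; the sum is $\frac{c-1}2-\frac16+\frac13=\frac c2-\frac13$. The stars of $s$ and $t$ have weight $1$, two consecutive edges of a path have weight at most $1$, and a triangle of the theta has three edges of value $\frac13$. So $x\in\mathrm{QSTAB}$ by Lemma~\ref{lem:line}. The odd cycles of the theta have $a+c$ and $b+c$ edges and weights $\frac{a+c-1}2$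 and $\frac{b+c-1}2$, which is exactly what is allowed. Hence $x\in\mathrm{HSTAB}$ by Lemma~\ref{lem:holes}, and $x(V)=\frac n2-\frac23>\frac n2-1$.
\end{proof}

\begin{remark}
Theorem~\ref{thm:A} fails without claw-freeness. Let $W_7$ be a hole of length $7$ with a hub. The vector with entries $\frac13$ lies in $\mathrm{HSTAB}(W_7)$ and violates the valid inequality $3x_{\mathrm{hub}}+x(\mathrm{rim})\le3$. The rim vertices have degree $3$, so $W_7$ contains no odd antihole of length at least $7$. Every other member of $\mathcal{F}$ properly contains an odd hole, the only hole of $W_7$ is the rim, and $W_7$ itself has a claw; so $W_7$ contains no member of $\mathcal{F}$.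
\end{remark}

\section{Two reductions on the pentagon}\label{sec:pentagon}

To prove that $G$ is h-perfect we take a vertex $x$ of $\mathrm{HSTAB}(G)$ and show that it lies in $\mathrm{STAB}(G)$. Either the inequality of some odd hole is tight at $x$, or none is. Both cases can be seen on the hole $C=c_0c_1c_2c_3c_4$. We view $C$ as the line graph of a pentagon with nodes $\nu_0,\dots,\nu_4$, where $\nu_i$ is the common end of $c_i$ and $c_{i+1}$, indices modulo $5$ (Figure~\ref{fig:ear}).

\paragraph{A tight hole is contracted.} Attach a pendant edge $u$ at $\nu_0$ and a pendant edge $w$ at $\nu_2$, and let $G$ be the line graph. Thus $N(u)=\{c_0,c_1\}$ and $N(w)=\{c_2,c_3\}$. Let $x\in\mathrm{HSTAB}(G)$ with $x(C)=2$. If $x$ is a combination of stable sets, each of them must have two vertices on $C$. The stable pairs on $C$ are the five sets $C_i=\{c_{i+2},c_{i+4}\}$, and $C_i$ covers all nodes of the pentagon except $\nu_i$. So $u$ can only be used with $C_0$ and $w$ only with $C_2$; although $u\not\sim w$, they can never be used together. The inequalities know this: adding the five star inequalities gives $2x(C)+x_u+x_w\le5$, that is, $x_u+x_w\le1$. On the face $x(C)=2$ the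 vertices $u,w$ behave as if they were adjacent, and they do become adjacent when the pentagon is contracted to one node.

So we delete $C$, join $u$ to $w$, decompose the rest of $x$ in this smaller graph $G'$, and add the sets $C_i$ back. For example, let $x=\frac25$ on $C$ and $x_u=x_w=\frac15$. In $G'$ we have $\frac15\chi^{\{u\}}+\frac15\chi^{\{w\}}+\frac35\chi^{\emptyset}$, and this extends to the five stable sets
\[
\{u,c_2,c_4\},\quad\{w,c_4,c_1\},\quad\{c_3,c_0\},\quad\{c_0,c_2\},\quad\{c_1,c_3\}
\]
of $G$, each of weight $\frac15$; every $c_i$ occurs twice.

The step that can fail is the claim that the restriction of $x$ lies in $\mathrm{HSTAB}(G')$. Add an edge $z$ joining the free ends of $u$ and $w$. Now $G=\Lambda(3,3,2)$, and in $G'$ the vertices $u,z,w$ form a new triangle. The point constructed in Proposition~\ref{prop:imperfect} has $(x_{c_0},\dots,x_{c_4})=(\frac13,\frac13,\frac13,\frac13,\frac23)$, so $x(C)=2$, while $x_u+x_z+x_w=\frac13+\frac23+\frac13>1$. Excluding the graphs $\Lambda(a,b,c)$ prevents such new cliques and new odd holes.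

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\foreach \n/\ang in {0/162,1/90,2/18,3/-54,4/234}{
  \coordinate (p\n) at (\ang:1.25); \fill (p\n) circle (1.5pt);
  \node at (\ang:0.88) {$\nu_{\n}$};}
\draw (p0)--(p1)--(p2)--(p3)--(p4)--cycle;
\foreach \n/\ang in {0/198,1/126,2/54,3/-18,4/-90}{\node at (\ang:1.28) {$c_{\n}$};}
\draw[thick] (p0)--node[left]{$u$}(-1.5,2)--node[above]{$z$}(1.5,2)--node[right]{$w$}(p2);
\fill (-1.5,2) circle (1.5pt) (1.5,2) circle (1.5pt);
\draw[->] (2.5,0.5)--(3.5,0.5);
\draw[thick] (5.5,-0.2)--node[left]{$u$}(4.4,1.6)--node[above]{$z$}(6.6,1.6)--node[right]{$w$}(5.5,-0.2);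
\fill (5.5,-0.2) circle (3pt) (4.4,1.6) circle (1.5pt) (6.6,1.6) circle (1.5pt);
\end{tikzpicture}
\caption{Left: the multigraph $\theta(3,3,2)$, drawn as a pentagon with edges $c_0,\dots,c_4$ and a path $u,z,w$ from $\nu_0$ to $\nu_2$; its edges are the vertices of the line graph $\Lambda(3,3,2)$. Right: contracting the pentagon to one node turns $u,z,w$ into a triangle.}
\label{fig:ear}
\end{figure}

\paragraph{If no hole is tight, a vertex is split.} In this case $x$ is a vertex of $\mathrm{QSTAB}(G)$. Take $G=C$ and replace $c_0$ by a copy $c'$ adjacent to $c_1$ and a copy $c''$ adjacent to $c_4$. We get the path $c',c_1,c_2,c_3,c_4,c''$, which is h-perfect by Lemma~\ref{lem:simplicial}. Give both copies the value $x_{c_0}$ and decompose into stable sets of the path. A set containing both copies or neither yields a stable set of $C$. The sets containing only $c'$ and those containing only $c''$ have the same total weight, so they can be paired. A pair such as $S=\{c',c_3\}$, $T=\{c_2,c''\}$ is repaired by moving $c'$ from $S$ to $T$. In general one exchanges $S$ and $T$ along the component of $c'$ in $S\triangle T$, and this fails only if the component also contains $c''$.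 Here that means $S=\{c',c_2,c_4\}$ and $T=\{c_1,c_3,c''\}$, whose average corresponds to the vector $\frac12\chi^C$. So $x$ is a convex combination of stable sets and $\frac12\chi^C$, all in $\mathrm{QSTAB}(C)$. Being a vertex of $\mathrm{QSTAB}(C)$, the point $x$ is one of them, and it is not $\frac12\chi^C$, which violates the inequality of $C$.

In general the two reductions need two structural facts: a graph in our class with an odd hole has a vertex that can be split in this way, and contraction does not leave the class.

\section{Attachments to an odd hole}\label{sec:attach}

Let $\mathcal{G}$ be the class of claw-free graphs containing no member of $\mathcal{F}$. It is closed under taking induced subgraphs. In Sections~\ref{sec:attach}--\ref{sec:contract}, unless stated otherwise, $G=(V,E)$ belongs to $\mathcal{G}$ and $C=c_0c_1\cdots c_{m-1}$ is an odd hole of $G$, with $m=2k+1\ge5$ and indices modulo $m$. As before, $C$ is the line graph of an $m$-cycle with nodes $\nu_i$, where $\nu_i$ is the common end of $c_i$ and $c_{i+1}$. For $i\ne j$ the nodes $\nu_i,\nu_j$ divide this cycle into two arcs whose lengths add up to the odd number $m$. We call them the \emph{odd arc}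 and the \emph{even arc}, and regard them as sets of vertices of $C$. Each arc contains exactly one of $c_i,c_{i+1}$ and exactly one of $c_j,c_{j+1}$. That both parities are always available is the reason why the graphs $\Lambda(a,b,c)$ appear so readily.

In a line graph, an edge off the cycle has zero, one or two ends on it. The first lemma says that in $G$ every vertex behaves like such an edge, and that two ends are impossible.

\begin{lemma}\label{lem:attach}
Every vertex $v\notin C$ has either no neighbor on $C$ or exactly two neighbors on $C$, which are consecutive.
\end{lemma}

\begin{proof}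
Let $N=N(v)\cap C\ne\emptyset$. As there is no claw centered at $v$, the set $N$ contains no stable triple. If $N=C$, then $m=5$ gives $W_5$ and $m\ge7$ gives the stable triple $c_0,c_2,c_4$. So $N\ne C$, and $N$ splits into maximal runs of consecutive vertices; vertices of different runs are nonadjacent. A run $\{c_i\}$ would give a claw with center $c_i$ and leaves $c_{i-1},c_{i+1},v$. There are at most two runs, for otherwise we pick a vertex in each of three. No run has five or more vertices: then $m\ge7$ because $N\neq C$, and the first, third and fifth vertex of the run are stable. If there are two runs, neither has three or more vertices, since its first and third vertex form a stable triple with any vertex of the other run.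

So $N$ is a run of size $2$, $3$ or $4$, or two runs of size $2$. In all cases but the first, $N=\{c_i,c_{i+1}\}\cup\{c_j,c_{j+1}\}$ for some $i\ne j$ (with $j=i+1$ for a run of size $3$ and $j=i+2$ for a run of size $4$). Then $C\cup\{v\}$ induces the line graph of the $m$-cycle with an added edge $\nu_i\nu_j$. This is $\Lambda(1,b,c)$, where $b$ and $c$ are the lengths of the odd and the even arc, and $b+c=m\ge5$ puts it in $\mathcal{F}$. Only the run of size $2$ remains.
\end{proof}

Let $A_i$ be the set of vertices outside $C$ whose neighbors on $C$ are $c_i$ and $c_{i+1}$; these behave like edges with one end at $\nu_i$. Put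
\[
A=\bigcup_i A_i,\qquad Z=V\setminus(C\cup A),\qquad K_i=A_i\cup\{c_i,c_{i+1}\}.
\]
The $A_i$ are pairwise disjoint, and $Z$ is anticomplete to $C$ by Lemma~\ref{lem:attach}. The set $K_i$ plays the role of the star of $\nu_i$, and part (b) below describes the star at the other end of a vertex of $A_i$.

\begin{lemma}\label{lem:local}
\begin{enumerate}
\item[(a)] Each $K_i$ is a clique.
\item[(b)] If $u\in A_i$ and $c\in\{c_i,c_{i+1}\}$, then the neighbors of $u$ that are distinct from $c$ and nonadjacent to $c$ form a clique. In particular $N(u)\cap Z$ is a clique.
\item[(c)] If $u\in A_i$, $u'\in A_j$, $i\ne j$, $z\in Z$, $u\sim z$ and $u\sim u'$, then $z\sim u'$.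
\item[(d)] There is no induced path $e_1\cdots e_\ell$ of $G$ with $\ell\ge3$ odd, $e_1\in A_i$, $e_\ell\in A_j$, $i\ne j$, and $e_2,\dots,e_{\ell-1}\in Z$.
\end{enumerate}
\end{lemma}

We call a path as in (d) an \emph{odd ear}.

\begin{proof}
(a) Nonadjacent $u,u'\in A_i$ would give a claw with center $c_i$ and leaves $c_{i-1},u,u'$.
(b) Two nonadjacent such neighbors and $c$ would be the leaves of a claw centered at $u$.
(c) As $i\ne j$, one of $c_i,c_{i+1}$ is nonadjacent to $u'$. It is also nonadjacent to $z$, and (b) gives $z\sim u'$.
(d) The set $C\cup\{e_1,\dots,e_\ell\}$ would induce the line graph of the $m$-cycle with an added path of $\ell$ edges from $\nu_i$ to $\nu_j$. This is $\Lambda(\ell,b,c)$ with $b,c$ the lengths of the odd and the even arc, and it lies in $\mathcal{F}$ since $\ell\ge3$.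
\end{proof}

\section{Splitting a vertex}\label{sec:split}

A vertex $c$ is \emph{splittable} if $N(c)=X\cup Y$ for two disjoint cliques $X,Y$ that are anticomplete to each other. We first find such a vertex and then show what it is good for.

\subsection*{A splittable vertex on every odd hole}

The neighbors of $c_j$ are covered by the disjoint cliques $X=A_{j-1}\cup\{c_{j-1}\}\subseteq K_{j-1}$ and $Y=A_j\cup\{c_{j+1}\}\subseteq K_j$. By the definition of the sets $A_i$, an edge between $X$ and $Y$ joins $A_{j-1}$ to $A_j$. A \emph{cap at $j$} is a pair $(u,w)$ with $u\in A_{j-1}$, $w\in A_j$ and $u\sim w$. So $c_j$ is splittable as soon as there is no cap at $j$. One cap gives us nothing to work with: replacing $c_j$ by $u,w$ produces an even hole. Two caps restore the parity, and then Lemma~\ref{lem:attach} applies to a new odd hole.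

\begin{lemma}\label{lem:splittable}
Some vertex of $C$ is splittable.
\end{lemma}

\begin{proof}
We look for a position without a cap. Let $(u,w)$ be a cap at $j$ and $(u',w')$ a cap at $l$, where $j$ and $l$ are at cyclic distance at least $2$. Then $j-1,j,l-1,l$ are distinct, so $u,w,u',w'$ lie in four different sets $A_i$.

\emph{Claim 1: there is an edge between $\{u,w\}$ and $\{u',w'\}$.} Otherwise replace $c_j$ by $u,w$ and $c_l$ by $u',w'$ in $C$. Each of the four new vertices has exactly one neighbor among the remaining vertices of $C$, so we obtain an odd hole of length $m+2$. The vertex $c_j$ is outside it and has the four neighbors $c_{j-1},u,w,c_{j+1}$ on it, contrary to Lemma~\ref{lem:attach}.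

\emph{Claim 2: $\{u,w\}$ is not complete to $\{u',w'\}$.} Suppose it is. The sets $\{c_{j+1},\dots,c_{l-1}\}$ and $\{c_{l+1},\dots,c_{j-1}\}$ are nonempty and their sizes add up to the odd number $m-2$. Exchanging the names of the two caps exchanges the two sets, so we may assume that the second has even size $q\ge2$. Consider the circuit $c_j,w,w',c_{l+1},\dots,c_{j-1}$. It contains neither $c_{j+1}$ nor $c_l$, so $w$ and $w'$ have no further neighbors on it, and $c_j\not\sim c_{l+1}$ because $q\ge2$. It is an odd hole of length $q+3$, and $u$ has the four neighbors $c_{j-1},c_j,w,w'$ on it, contrary to Lemma~\ref{lem:attach}.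

\emph{Claim 3: the distance of $j$ and $l$ is $2$.} Suppose it is at least $3$, and let $y\in\{u',w'\}$. The neighbors of $y$ on $C$ are among $c_{l-1},c_l,c_{l+1}$, so $y$ is adjacent to neither $c_{j-1}$ nor $c_{j+1}$. Also $w\not\sim c_{j-1}$ and $u\not\sim c_{j+1}$. Lemma~\ref{lem:local}(b), applied at $u$ with $c_{j-1}$, shows that $u\sim y$ implies $w\sim y$; applied at $w$ with $c_{j+1}$, it gives the converse. So each of $u',w'$ is adjacent to both or neither of $u,w$, and, exchanging the caps, each of $u,w$ is adjacent to both or neither of $u',w'$. Hence the four pairs are all edges or all non-edges, contrary to Claims 1 and 2.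

If $m\ge7$, the positions $0$ and $3$ are at distance $3$, so one of them has no cap. Let $m=5$ and suppose that there are caps at all five positions; we shall find $C_{10}^2$. Take caps $(u,w)$ at $j$ and $(u',w')$ at $j+2$. The neighbors on $C$ are
\[
u:\ c_{j+4},c_j;\qquad w:\ c_j,c_{j+1};\qquad u':\ c_{j+1},c_{j+2};\qquad w':\ c_{j+2},c_{j+3}.
\]
Lemma~\ref{lem:local}(b), together with $u\sim w$ and $u'\sim w'$, gives the following implications.
\begin{itemize}
\item At $u$ with $c_{j+4}$: $u\sim u'\Rightarrow w\sim u'$, and $u\sim w'\Rightarrow w\sim w'$.
\item At $w$ with $c_{j+1}$: $w\sim w'\Rightarrow u\sim w'$.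
\item At $u'$ with $c_{j+1}$: $u\sim u'\Rightarrow u\sim w'$.
\item At $w'$ with $c_{j+3}$: $u\sim w'\Rightarrow u\sim u'$.
\end{itemize}
Thus $u\sim u'$, $u\sim w'$ and $w\sim w'$ are equivalent, and they imply $w\sim u'$. By Claim 2 they are false, and Claim 1 then gives
\begin{equation}\label{eq:caps}
w\sim u',\qquad u\not\sim u',\qquad u\not\sim w',\qquad w\not\sim w' .
\end{equation}
Let $W_j$ be the set of vertices of $A_j$ with a neighbor in $A_{j-1}$, and $U_j$ the set of vertices of $A_j$ with a neighbor in $A_{j+1}$. All these sets are nonempty. Every $w\in W_j$ is the second vertex of a cap at $j$, and every $u'\in U_{j+1}$ is the first vertex of a cap at $j+2$, so $W_j$ is complete to $U_{j+1}$ by \eqref{eq:caps}. Hence every vertex of $W_j$ has a neighbor in $A_{j+1}$ and every vertex of $U_{j+1}$ has a neighbor in $A_j$, that is, $W_j\subseteq U_j$ and $U_{j+1}\subseteq W_{j+1}$ for all $j$. So $U_j=W_j$. Choose $b_j\in W_j$ for each $j$. Then $b_j\sim b_{j+1}$, and \eqref{eq:caps}, applied to the caps $(b_{j-1},b_j)$ at $j$ and $(b_{j+1},b_{j+2})$ at $j+2$, gives $b_{j-1}\not\sim b_{j+1}$. This settles all pairs among $b_0,\dots,b_4$. Map $c_j$ to $2j$ and $b_j$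 to $2j+1$ in $\mathbb{Z}_{10}$. The edges $c_jc_{j+1}$ and $b_jb_{j+1}$ are the pairs with difference $\pm2$, and the edges $b_jc_j$, $b_jc_{j+1}$ are the pairs with difference $\pm1$. So $G$ contains $C_{10}^2$, a contradiction.
\end{proof}

The exclusion of $C_{10}^2$ cannot be avoided here: its neighborhoods \eqref{eq:C10} are connected and are not cliques, so it has no splittable vertex.

\subsection*{The splitting reduction}

The next lemma uses claw-freeness only, and uses it to ensure that the components along which we exchange two stable sets are paths.

\begin{lemma}\label{lem:splitpoly}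
Let $G$ be a claw-free graph with a splittable vertex $c$ such that $G-c$ is h-perfect. If $x\in\mathrm{HSTAB}(G)$ is a vertex of $\mathrm{QSTAB}(G)$, then $x\in\mathrm{STAB}(G)$.
\end{lemma}

\begin{proof}
Let $N(c)=X\cup Y$ as in the definition. Let $H$ be obtained from $G-c$ by adding two nonadjacent vertices $c',c''$ with $N(c')=Y$ and $N(c'')=X$. Both are simplicial, so $H$ is h-perfect by two applications of Lemma~\ref{lem:simplicial}. Define $\hat x\in\mathbb{R}^{V(H)}$ by $\hat x_{c'}=\hat x_{c''}=x_c$ and $\hat x=x$ elsewhere. A clique of $H$ through $c'$ or $c''$ becomes a clique of $G$ of the same weight when that vertex is replaced by $c$, and the odd holes of $H$ avoid $c',c''$, so they are odd holes of $G$. By Lemma~\ref{lem:holes}, $\hat x\in\mathrm{HSTAB}(H)$, and therefore $\hat x=\sum_S\lambda_S\chi^S$ is a convex combination of stable sets of $H$.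

Let $\pi:\mathbb{R}^{V(H)}\to\mathbb{R}^{V(G)}$ be the linear map with $\pi(y)_c=\frac12(y_{c'}+y_{c''})$ and $\pi(y)_v=y_v$ for $v\neq c$; then $\pi(\hat x)=x$. Call a stable set of $H$ \emph{balanced} if it contains both or neither of $c',c''$. If $S$ is balanced, $\pi(\chi^S)$ is the incidence vector of a stable set of $G$: if $S$ contains neither vertex it is $S$ itself, and if it contains both then it avoids $X\cup Y$ and we get $(S\setminus\{c',c''\})\cup\{c\}$. Since $\hat x_{c'}=\hat x_{c''}$, the sets $S$ containing only $c'$ and the sets $T$ containing only $c''$ have the same total weight $\gamma$. If $\gamma>0$, their joint contribution to $\hat x$ equals $\sum_{S,T}\frac{2\lambda_S\lambda_T}{\gamma}\cdot\frac12(\chi^S+\chi^T)$, with coefficients of sum $2\gamma$. So $\hat x$ is a convex combination of incidence vectors of balanced sets and of vectors $\frac12(\chi^S+\chi^T)$ with $c'\in S\setminus T$ and $c''\in T\setminus S$. Fix such a pair. The graph $H[S\triangle T]$ is bipartite with sides $S\setminus T$ and $T\setminus S$.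

\emph{Claim: in $H[S\triangle T]$ all degrees are at most $2$, and $c',c''$ have degree at most $1$.} The neighbors of $c'$ in this graph lie in the clique $Y$ and in the stable set $T$, so there is at most one; the same holds for $c''$ with $X$ and $S$. Suppose $v\in S\setminus T$, $v\ne c'$, has three neighbors in $T\setminus S$. If $c''$ is not among them, they are the leaves of a claw of $G$ centered at $v$. If $c''$ is among them, then $v\in X$, so $v\sim c$ in $G$. The other two neighbors $t_1,t_2$ are not in $Y$, because $X$ is anticomplete to $Y$, and not in $X$, because $T$ is stable and contains $c''$. So $c,t_1,t_2$ are the leaves of a claw of $G$ centered at $v$. For $v\in T\setminus S$ exchange the roles of $(S,c',Y)$ and $(T,c'',X)$.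

Let $P$ be the component of $c'$ in $H[S\triangle T]$. By the claim it is an induced path with end $c'$. The sets $R_1=S\setminus P$ and $R_2=T\setminus P$ are anticomplete to $P$ in $H$: a vertex of $S\cap T$ has no neighbor in $S\cup T$, and a vertex of $(S\triangle T)\setminus P$ lies in another component. Each vertex of $P$ lies in exactly one of $S,T$, so
\[
\chi^S+\chi^T=\chi^P+\chi^{R_1}+\chi^{R_2}.
\]

\emph{Case 1: $c''\notin P$.} The sets $R_1\cup(P\cap T)$ and $R_2\cup(P\cap S)$ are stable, their incidence vectors add up to $\chi^S+\chi^T$, the first contains neither $c'$ nor $c''$, and the second contains both. So $\pi(\frac12(\chi^S+\chi^T))$ is the average of the incidence vectors of two stable sets of $G$.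

\emph{Case 2: $c''\in P$.} Then $c''$ is the other end of $P$. The path alternates between $S$ and $T$ from $c'\in S$ to $c''\in T$, so $|P|$ is even. We have $|P|\ne2$ as $c'\not\sim c''$, and $|P|\ne4$ as $X$ is anticomplete to $Y$. Since $P$ is induced, it meets $Y$ only in the neighbor of $c'$ on $P$, and $X$ only in the neighbor of $c''$ on $P$. Hence $D=(P\setminus\{c',c''\})\cup\{c\}$ is a hole of $G$ of odd length $|P|-1\ge5$, and $\pi(\chi^P)=\chi^D$. The stable sets $R_1,R_2$ contain neither $c'$ nor $c''$ and, being anticomplete to both, avoid $X\cup Y$; so in $G$ they are anticomplete to $D$. Thus $\pi(\frac12(\chi^S+\chi^T))$ is the average of $\frac12\chi^D+\chi^{R_1}$ and $\frac12\chi^D+\chi^{R_2}$. Both points lie in $\mathrm{QSTAB}(G)$: a clique meets $D$ in at most two vertices, meets $R_r$ in at most one, and does not meet both.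

Altogether $x$ is a convex combination of points of $\mathrm{QSTAB}(G)$ of two kinds: incidence vectors of stable sets, and vectors equal to $\frac12$ on some odd hole $D$. As $x$ is a vertex of $\mathrm{QSTAB}(G)$, it equals one of these points. It is not of the second kind, since $x(D)=\frac{|D|}2$ contradicts $x\in\mathrm{HSTAB}(G)$.
\end{proof}

\section{Contracting an odd hole}\label{sec:contract}

We return to $G\in\mathcal{G}$ and the odd hole $C$. The \emph{contraction} $G'$ is the graph on $V\setminus C=A\cup Z$ obtained from $G-C$ by making $A$ a clique. Every edge of $G-C$ is an edge of $G'$, and the two graphs differ only on pairs $u\in A_i$, $u'\in A_j$ with $i\ne j$. For $u\in A$, Lemma~\ref{lem:local}(b) shows that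
\begin{equation}\label{eq:nbhd}
N_{G'}(u)=(A\setminus\{u\})\cup(N_G(u)\cap Z)\quad\text{is a partition into two cliques of } G'.
\end{equation}
We must show that contraction creates no new inequalities that matter, and that $G'$ stays in $\mathcal{G}$.

\subsection*{Odd holes of the contraction}

\begin{lemma}\label{lem:holesG'}
Every odd hole $D$ of $G'$ is an odd hole of $G$, and $D\cap A$ is either empty or consists of two consecutive vertices of $D$ in the same set $A_i$.
\end{lemma}

\begin{proof}
As $A$ is a clique of $G'$, we have $|D\cap A|\le2$. If $D\cap A=\emptyset$, then $G$ and $G'$ agree on $D$. If $D\cap A=\{d\}$, the two neighbors of $d$ on $D$ are nonadjacent vertices of $N_G(d)\cap Z$, contrary to Lemma~\ref{lem:local}(b). So let $D\cap A=\{d,d'\}$ with $d\in A_i$ and $d'\in A_j$; these vertices are adjacent in $G'$, hence consecutive on $D$. Suppose $i\ne j$. The other neighbor $z$ of $d$ on $D$ lies in $Z$ and is nonadjacent to $d'$, so $d\not\sim d'$ in $G$ by Lemma~\ref{lem:local}(c). Then $D$ induces in $G$ a path from $d$ to $d'$ with an odd number of vertices and interior in $Z$, an odd ear, contrary to Lemma~\ref{lem:local}(d). So $i=j$, and $G$ and $G'$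 agree on $D$ by Lemma~\ref{lem:local}(a).
\end{proof}

The conclusion of Lemma~\ref{lem:attach} also passes to $G'$. We prove this directly, since we do not yet know that $G'\in\mathcal{G}$.

\begin{lemma}\label{lem:attachG'}
If $D$ is an odd hole of $G'$ and $v\in V(G')\setminus D$, then $N_{G'}(v)\cap D$ is empty or consists of two consecutive vertices of $D$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:holesG'}, $D$ is an odd hole of $G$, so Lemma~\ref{lem:attach} gives the statement for $N_G(v)\cap D$. Assume $N_{G'}(v)\cap D\ne N_G(v)\cap D$. Then $v\in A_l$ and $D\cap A=\{d,d'\}\subseteq A_i$ for some $l\ne i$, and $N_{G'}(v)\cap D=(N_G(v)\cap D)\cup\{d,d'\}$. If $N_G(v)\cap D\subseteq\{d,d'\}$ we are done. Otherwise number $D$ cyclically as $\delta_1,\dots,\delta_h$ with $\delta_1=d$, $\delta_h=d'$ and $h$ odd. Then $\delta_2,\dots,\delta_{h-1}\in Z$ and $N_G(v)\cap D=\{\delta_p,\delta_{p+1}\}$ with $1\le p\le h-1$. One of the two ways from $A_i$ to $v$ along $D$ is an odd ear. If $p$ is even, then $\delta_1,\dots,\delta_p,v$ is an induced path of $G$ with $p+1\ge3$ vertices and interior $\delta_2,\dots,\delta_p$ in $Z$. If $p$ is odd, then $p\le h-2$, and $\delta_h,\delta_{h-1},\dots,\delta_{p+1},v$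 is an induced path with $h-p+1\ge3$ vertices, an odd number, and interior $\delta_{h-1},\dots,\delta_{p+1}$ in $Z$. Both contradict Lemma~\ref{lem:local}(d).
\end{proof}

\subsection*{The contraction stays in the class}

\begin{lemma}\label{lem:closed}
$G'\in\mathcal{G}$.
\end{lemma}

\begin{proof}
By \eqref{eq:nbhd} no claw of $G'$ is centered in $A$. A claw of $G'$ centered in $Z$ is a claw of $G$, since its edges are edges of $G$ and its leaves, being stable in $G'$, are stable in $G$. So $G'$ is claw-free.

Suppose that $B\subseteq V(G')$ induces in $G'$ a member of $\mathcal{F}$. As $G\in\mathcal{G}$, we have $G[B]\ne G'[B]$, so $B\cap A$ contains two vertices that are nonadjacent in $G$. If $G'[B]$ is $W_5$, or $\Lambda(a,b,c)$ with $1\in\{a,b\}$, then some vertex has at least three neighbors on an odd hole (Lemma~\ref{lem:facts}(c)), contrary to Lemma~\ref{lem:attachG'}. For the odd antiholes and $C_{10}^2$ we use that neighborhoods split into two cliques in only one way. By \eqref{eq:nbhd}, for each $u\in B\cap A$ the set $(B\cap A)\setminus\{u\}$ is one of the two classes of a partition of $N_{G'}(u)\cap B$ into two cliques; this determines $B\cap A$ too rigidly to hold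 at all its elements.

\emph{Odd antiholes.} Let $B=\mathbb{Z}_\ell$ with $\ell\ge7$ odd, where $i$ is nonadjacent to $i\pm1$ only, and let $u\in B\cap A$. The neighbors of $u$ are $u+2,u+3,\dots,u+\ell-2$, and the non-edges among them form a path on $\ell-3\ge4$ vertices. A partition into two cliques is a $2$-coloring of this path, so the classes are $\{u+2,u+4,\dots,u+\ell-3\}$ and $\{u+3,\dots,u+\ell-2\}=\{u-2,u-4,\dots,u-(\ell-3)\}$. After a reflection, $B\cap A=\{u,u+2,\dots,u+\ell-3\}$. The same statement for $u+2\in B\cap A$ shows that $B\cap A$ contains $(u+2)+(\ell-3)=u+\ell-1$ or $(u+2)-4=u+\ell-2$. Neither belongs to $\{u,u+2,\dots,u+\ell-3\}$.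

\emph{The graph $C_{10}^2$.} The path \eqref{eq:C10} has no triangle, so its only partition into two cliques is $\{u-2,u-1\}$, $\{u+1,u+2\}$. Hence for every $u\in B\cap A$, the set $B\cap A$ is an interval of three elements with $u$ as an end. This fails for the middle element of the interval.

\emph{The graphs $\Lambda(a,b,c)$ with $a,b\ge3$.} Identify $B$ with the edge set of $\theta=\theta(a,b,c)$. We show that $B\cap A$ is the full star of a node $\mu$, which we think of as the contracted cycle, and then we expand $\mu$ again, using arcs of suitable parity.

The multigraph $\theta$ is simple and has no triangle. By Lemma~\ref{lem:line} the clique $B\cap A$, which has at least two elements, lies in the star of a unique node $\mu$. Let $u=\mu\mu'\in B\cap A$ and let $z\neq u$ be another edge at $\mu'$; it exists because all nodes have degree at least $2$. As $\theta$ is simple, $z$ is not in the star of $\mu$, so $z\in Z$. As $\theta$ has no triangle, $z$ is nonadjacent to all edges at $\mu$ other than $u$. An edge at $\mu$ lying in $Z$ would thus form with $z$ a nonadjacent pair in $N_G(u)\cap Z$, contrary to Lemma~\ref{lem:local}(b). So $B\cap A$ is the star of $\mu$, and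 $B\setminus A\subseteq Z$ is anticomplete to $C$. Moreover, if $u\in A_i$ and $u'\in A_j$ are distinct edges at $\mu$, then in $G$
\[
u\sim u'\ \text{ if } i=j,\qquad u\not\sim u'\ \text{ if } i\ne j,
\]
by Lemma~\ref{lem:local}(a), and by Lemma~\ref{lem:local}(c) applied with the vertex $z$ above. Consequently $G[B\cup C]$ is the line graph of the multigraph $M$ obtained from $\theta$ by replacing $\mu$ with the $m$-cycle and attaching each edge $u\in A_i$ of the star of $\mu$ at the node $\nu_i$. Since $G[B]\ne G'[B]$, not all edges of the star are attached at the same node. It suffices to find in $M$ a theta with two odd paths and one even path, one of them of length at least $3$; its line graph is then a member of $\mathcal{F}$ contained in $G$.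

Suppose first that the star is attached at exactly two nodes $\nu_i,\nu_j$. Delete the odd arc between them. If $\mu$ has degree $2$, it has been replaced by the even arc, and the path of $\theta$ through $\mu$ has become longer by an even number. If $\mu$ has degree $3$, two edges are attached at, say, $\nu_i$, which becomes the branch node, and the path of the third edge has become longer by the length of the even arc. In both cases the parities are those of $\theta$ and no path has become shorter.

Otherwise $\mu$ has degree $3$, say $\mu=s$ (the names $s,t$ are interchangeable), and the paths of lengths $a,b,c$ now lead to $t$ from three distinct nodes $\nu_{i_1},\nu_{i_2},\nu_{i_3}$. So $M$ is a subdivision of $K_4$. The three nodes divide the $m$-cycle into arcs of lengths $d_{12},d_{23},d_{31}$, with odd sum $m$. Deleting one arc leaves a theta: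
\begin{center}
\begin{tabular}{c|c|l}
deleted arc & path lengths & two odd and one even if\\ \hline
$12$ & $d_{31}+a,\ d_{23}+b,\ c$ & $d_{31}$ and $d_{23}$ are even\\
$23$ & $a,\ d_{12}+b,\ d_{31}+c$ & $d_{12}\equiv d_{31}\pmod 2$\\
$31$ & $d_{12}+a,\ b,\ d_{23}+c$ & $d_{12}\equiv d_{23}\pmod 2$
\end{tabular}
\end{center}
If all three lengths $d$ are odd, delete the arc $23$. Otherwise exactly one is odd; delete that arc, so that the other two are even and the condition in the corresponding row holds. In each row there is a path of length at least $a\ge3$.
\end{proof}

\subsection*{The contraction reduction}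

\begin{lemma}\label{lem:contractpoly}
Suppose that $G'$ is h-perfect. If $x\in\mathrm{HSTAB}(G)$ and $x(C)=k$, then $x\in\mathrm{STAB}(G)$.
\end{lemma}

\begin{proof}
Let $x'$ be the restriction of $x$ to $V\setminus C$. We first show $x'\in\mathrm{HSTAB}(G')$; by Lemma~\ref{lem:holes} it suffices to check odd holes and cliques. Odd holes of $G'$ are odd holes of $G$ by Lemma~\ref{lem:holesG'}. For cliques inside $A$ we use tightness: adding the inequalities $x(K_i)\le1$ gives $2x(C)+x(A)\le 2k+1$, so $x(A)\le1$. Let $Q$ be a clique of $G'$ containing a vertex $z\in Z$. If two vertices $u,u'\in Q$ were nonadjacent in $G$, they would lie in different sets $A_i,A_j$, and $u,z,u'$ would be an odd ear. So $Q$ is a clique of $G$ by Lemma~\ref{lem:local}(d), and $x(Q)\le1$.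

Hence $x'=\sum_S\lambda_S\chi^S$ is a convex combination of stable sets of $G'$. Each such $S$ is stable in $G$ and has at most one vertex in $A$. It remains to add vertices of $C$. Let
\[
C_i=\{c_{i+2},c_{i+4},\dots,c_{i+2k}\},\qquad g_i=1-x_{c_i}-x_{c_{i+1}} .
\]
The set $C_i$ is stable and avoids $c_i,c_{i+1}$, and it meets $\{c_l,c_{l+1}\}$ in exactly one vertex for each $l\ne i$: writing $l=i+r$ with $1\le r\le2k$, exactly one of $r,r+1$ is even. The inequality of $K_i$ gives $g_i\ge x(A_i)\ge0$, and $\sum_ig_i=m-2x(C)=1$. The slacks $g_i$ are the right weights for the sets $C_i$:
\begin{equation}\label{eq:slack}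
\sum_l g_l\,\chi^{C_l}=x|_C .
\end{equation}
Indeed, on $\{c_i,c_{i+1}\}$ the left side has sum $\sum_{l\ne i}g_l=1-g_i$, and so has the right side. The difference $y$ of the two sides satisfies $y_{c_{i+1}}=-y_{c_i}$ for all $i$; going once around the odd hole gives $y_{c_i}=-y_{c_i}$, so $y=0$.

The sets $S$ meeting $A_i$ have total weight $x(A_i)$; extend each of them by $C_i$. The sets $S$ missing $A$ have total weight $1-x(A)=\sum_i(g_i-x(A_i))$; divide them into portions of weights $g_i-x(A_i)$ and extend the $i$-th portion by $C_i$. All resulting sets are stable in $G$, because a vertex of $A_i$ has only the neighbors $c_i,c_{i+1}$ on $C$ and a vertex of $Z$ has none. Each $C_i$ is used with total weight $g_i$, so the combination equals $x'$ on $V\setminus C$ and, by \eqref{eq:slack}, equals $x$ on $C$.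
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

Suppose the theorem fails, and let $G\in\mathcal{G}$ be h-imperfect with as few vertices as possible. All members of $\mathcal{G}$ with fewer vertices, including the graph without vertices, are h-perfect. Since $\mathrm{STAB}(G)$ is a proper convex subset of $\mathrm{HSTAB}(G)$, some vertex $x$ of $\mathrm{HSTAB}(G)$ is not in $\mathrm{STAB}(G)$.

If $G$ has no odd hole, it has no odd antihole either: the antihole of length $5$ is a hole, and the longer ones belong to $\mathcal{F}$. Then Theorem~\ref{thm:perfect} gives $\mathrm{HSTAB}(G)\subseteq\mathrm{QSTAB}(G)=\mathrm{STAB}(G)$, a contradiction. So $G$ has an odd hole.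

Suppose $x(C)=\frac{|C|-1}2$ for some odd hole $C$. The contraction $G'$ belongs to $\mathcal{G}$ by Lemma~\ref{lem:closed} and has fewer vertices, so it is h-perfect, and Lemma~\ref{lem:contractpoly} gives $x\in\mathrm{STAB}(G)$, a contradiction.

So all odd hole inequalities are strict at $x$. Then $x$ is a vertex of $\mathrm{QSTAB}(G)$: otherwise $x$ is the midpoint of a segment in $\mathrm{QSTAB}(G)$, the points of the segment near $x$ satisfy the finitely many odd hole inequalities and lie in $\mathrm{HSTAB}(G)$ by Lemma~\ref{lem:holes}, and $x$ is not a vertex of $\mathrm{HSTAB}(G)$. By Lemma~\ref{lem:splittable}, $G$ has a splittable vertex $c$, and $G-c\in\mathcal{G}$ is h-perfect. Lemma~\ref{lem:splitpoly} gives $x\in\mathrm{STAB}(G)$, a contradiction. \qed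

\section{The critically h-imperfect claw-free graphs}\label{sec:BC}

Let $G$ be critically h-imperfect and claw-free. By Theorem~\ref{thm:A} it contains some $F\in\mathcal{F}$, which is h-imperfect by Proposition~\ref{prop:imperfect}. As all proper induced subgraphs of $G$ are h-perfect, $G=F$. Thus
\begin{equation}\label{eq:inF}
\text{every critically h-imperfect claw-free graph belongs to }\mathcal{F}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $G$ be critically h-imperfect and claw-free with $\omega(G)\ge4$. By \eqref{eq:inF} and Lemma~\ref{lem:facts}(a),(b), $G=\overline{C_{2k+1}}$ with $k\ge4$. Here $\alpha=2$, $\omega=k$ and $|V(G)|=2k+1=\alpha\omega+1$. For every vertex $v$, the graph $G-v$ is the complement of a path on $2k$ vertices. The two color classes of the path partition $G-v$ into two cliques of size $k$, and the perfect matching of the path partitions it into $k$ stable sets of size $2$. So $G$ is partitionable.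
\end{proof}

For Theorem~\ref{thm:C} we need the converse of \eqref{eq:inF}, and Theorem~\ref{thm:A} reduces it to a comparison of the members of $\mathcal{F}$.

\begin{lemma}\label{lem:antichain}
No member of $\mathcal{F}$ properly contains another member of $\mathcal{F}$.
\end{lemma}

\begin{proof}
We use Lemma~\ref{lem:facts} throughout. The graph $W_5$ has six vertices, and no member has fewer.

An odd antihole $\overline{C_\ell}$ with $\ell\ge7$ has no odd hole, whereas $W_5$, $C_{10}^2$ (the even residues) and all graphs $\Lambda(a,b,c)$ in $\mathcal{F}$ have one. It contains no shorter odd antihole, because proper induced subgraphs of $C_\ell$ have no circuit.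

The graph $C_{10}^2$ is connected and $4$-regular, so a proper induced subgraph has a vertex of degree less than $4$; this excludes all odd antiholes of length at least $7$. The hub of $W_5$ has degree $5$. To exclude the graphs $\Lambda(a,b,c)$ we determine the odd holes $D$ of $C_{10}^2$. The two neighbors on $D$ of a vertex $i\in D$ are a nonadjacent pair of the path \eqref{eq:C10}, that is, $\{i-2,i+1\}$, $\{i-2,i+2\}$ or $\{i-1,i+2\}$. So $D$ can be traversed by steps $+1$ and $+2$, with no two cyclically consecutive steps $+1$. Let there be $n_1$ steps $+1$ and $n_2$ steps $+2$; then $n_1\le n_2$ and $n_1+n_2=|D|$ is odd and at most $9$. The total $n_1+2n_2$ is a positive multiple of $10$ and at most $18$, so it is $10$. Hence $n_1$ is even and $n_2$ is odd, and among $(n_1,n_2)=(0,5),(4,3),(8,1)$ only the first has $n_1\le n_2$. So the odd holes are the set of even and the set of odd residues. They are disjoint, and a vertex $i$ outside one of them has only the neighbors $i\pm1$ on it. By Lemma~\ref{lem:facts}(c), $C_{10}^2$ contains no $\Lambda(a,b,c)\in\mathcal{F}$.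

In $\Lambda(a,b,c)$, an edge $\mu\mu'$ of the theta has at most $(\deg\mu-1)+(\deg\mu'-1)$ neighbors. So all degrees are at most $4$, and only the edges joining $s$ and $t$, of which there are at most two, can have degree $4$. This excludes $W_5$, and it excludes $C_{10}^2$ and the odd antiholes of length at least $7$, which have at least seven vertices of degree at least $4$. A proper induced subgraph of $\Lambda(a,b,c)$ is the line graph of the theta with at least one edge deleted, a multigraph with at most one cycle. It has at most one odd hole by Lemma~\ref{lem:line}. An edge off the cycle has at most one end on it, since otherwise there would be a second cycle, so it has zero or two neighbors on the hole. By Lemma~\ref{lem:facts}(c), no graph $\Lambda(a',b',c')\in\mathcal{F}$ is properly contained.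
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $F\in\mathcal{F}$. It is claw-free by Lemma~\ref{lem:facts}(d) and h-imperfect by Proposition~\ref{prop:imperfect}. A proper induced subgraph of $F$ is claw-free and contains no member of $\mathcal{F}$ by Lemma~\ref{lem:antichain}, so it is h-perfect by Theorem~\ref{thm:A}. Thus $F$ is critically h-imperfect, and with \eqref{eq:inF} the first statement follows. A graph containing a member of $\mathcal{F}$ is h-imperfect by Lemma~\ref{lem:hereditary}; with Theorem~\ref{thm:A} this gives the second statement. Finally, $W_5$ is critically h-imperfect and claw-free with $\omega=3$ and $\alpha=2$, and it has $6\ne\alpha\omega+1$ vertices, so it is not partitionable.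
\end{proof}

\begin{remark}
The $5$-wheel is not the only exception for $\omega=3$: no $\Lambda(a,b,c)\in\mathcal{F}$ is partitionable. With $n=a+b+c$, a perfect matching of the $a+b$ nodes on the two odd paths and $\frac{c-2}2$ disjoint edges in the interior of the even path show that $\alpha=\frac n2-1$. Then $\alpha\omega+1=\frac{3n}2-2$, which exceeds $n$ because $n\ge6$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CRST} Chudnovsky, Robertson, Seymour and Thomas, 2006.

\bibitem{Chvatal} Chv\'atal, 1975.

\bibitem{PR} Parthasarathy and Ravindra, 1976.

\bibitem{Source} \emph{Propri\'et\'es g\'eom\'etriques du nombre chromatique : poly\`edres, structures et algorithmes}, \texttt{https://core.ac.uk/download/46808836.pdf}.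

\end{thebibliography}
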